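\title{First Fit wastes linear space on items uniform in $(0,u)$ for every $u<1$}

\begin{abstract}
Let $n$ items with independent sizes, uniform on $(0,u)$, be packed on-line into bins of capacity $1$ by the First Fit rule. It has been conjectured that the expected wasted space is $o(n)$ when $u\le 2/3$. We prove that for every $u\in(0,1)$ the expected wasted space is at least $c(u)\,n$ for all large $n$, with $c(u)>0$. The proof follows, for each bin, the largest free space among the older bins. If this level stays nearly constant for a long time at a value from a certain set, then new bins wait for their next item for a logarithmically divergent mean time, which is incompatible with sublinear waste. If it avoids that set, then bins are opened too slowly to hold the items.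
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Fix $u$ with $0<u\le1$ and let $L_n=(x_1,\dots,x_n)$ be a list of item sizes chosen independently and uniformly from $(0,u)$. The items are packed, in order, into bins of capacity $1$. The \emph{First Fit} rule places each item into the lowest-indexed bin that still has room for it, and opens a new bin if there is none. Let $FF(L_n)$ be the number of bins used. The \emph{wasted space} is
\[
FF(L_n)-\sum_{i=1}^n x_i ,
\]
the total free space in the opened bins. Every packing of $L_n$ needs at least $\sum_i x_i$ bins, and $\mathbb{E}\sum_i x_i=un/2$. So the expected waste is $o(n)$ exactly when First Fit uses $(1+o(1))\,un/2$ bins on average, which no packing can beat to first order. In that case First Fit packings are called \emph{optimal} for $u$. The following conjecture is posed in \cite{source}.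

\begin{quote}
First Fit packings are optimal when $u\le 2/3$: for every $u$ with $0<u\le2/3$, the expected wasted space is $o(n)$.
\end{quote}

Two simple facts speak for a positive answer. First, every bin is filled completely in the limit. If the largest free space among the first $i$ bins decreased to a limit $\gamma>0$, then every item of size in $(\gamma'/2,\gamma')$, where $\gamma'=\min(\gamma,u)$, would enter one of these $i$ bins; almost surely there are infinitely many such items, while $i$ bins hold only finitely many. Second, small items waste little. When the last bin is opened, all earlier bins have free space less than $u$, so $(1-u)(FF(L_n)-1)\le\sum_i x_i$, and the expected waste is at most $1+u^2n/(2(1-u))$; its ratio to $un/2$ tends to $0$ with $u$. It is moreover known that the expected waste is $o(n)$ at $u=1$, and one would expect smaller items to pack at least as well. The question is whether old bins are filled fast enough, compared with the rate at which new bins are opened. They are not.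

\begin{theorem}\label{thm:main}
For every $u\in(0,1)$ there is $c(u)>0$ such that
\[
\mathbb{E}\Big[FF(L_n)-\sum_{i=1}^n x_i\Big]\ \ge\ c(u)\,n\qquad\text{for all large } n .
\]
\end{theorem}

Since $FF(L_n)\le n$, the expected waste is of exact order $n$, and the conjecture fails for every $u\in(0,2/3]$. By the fact quoted for $u=1$, which is not used below, the range $u<1$ cannot be enlarged. The proof is by contradiction and does not make $c(u)$ explicit.

Section~\ref{sec:setup} describes First Fit through one nonincreasing process per bin, the barrier. Section~\ref{sec:exposure} extracts from sublinear waste the only consequence that we use. Section~\ref{sec:frozen} carries out the whole argument by hand for $u=1/2$ in an idealized model and lists what must be repaired; Sections~\ref{sec:cond}--\ref{sec:plateau} make the repairs. The contradiction is reached in Section~\ref{sec:k2} for $u\le1/2$ and in Section~\ref{sec:k1} for $1/2<u<1$.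

\section{Gaps and barriers}\label{sec:setup}

Fix $u\in(0,1)$ and divide all sizes by $u$. The items $X_1,X_2,\dots$ are then independent and uniform on $(0,1)$, and the bins have capacity $C=1/u>1$. Put
\[
k=\lfloor C\rfloor\ge1,\qquad f=C-k\in[0,1),\qquad \mathcal F_t=\sigma(X_1,\dots,X_t).
\]
Time $t$ means the moment after $t$ items have been packed. Let $g_i(t)$ be the \emph{gap} (free space) of bin $i$ at time $t$, with $g_i(t)=C$ if bin $i$ is unopened; then $X_{t+1}$ enters the lowest-indexed bin $i$ with $g_i(t)\ge X_{t+1}$. Let $B_t$ be the number of opened bins, $T_i$ the time at which bin $i$ is opened, and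
\[
W_n=\sum_{i\le B_n}g_i(n)=CB_n-\sum_{t\le n}X_t ,
\]
so that the waste in Theorem~\ref{thm:main} is $uW_n$.

The older bins influence bin $i$ only by taking items away from it, and they take exactly the items that fit into the largest of their gaps. This leads to the \emph{barrier} of bin $i$,
\[
\rho_i(t)=\max_{l<i}g_l(t),\qquad \rho_1\equiv0 .
\]
We call $t$ an \emph{$i$-overflow time}, and $X_t$ an \emph{$i$-overflow item}, if $X_t>\rho_i(t-1)$. Figure~\ref{fig:barrier} shows one configuration. The following facts are used throughout.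

\begin{itemize}
\item[(F1)] $g_i(t)$ and $\rho_i(t)$ are nonincreasing in $t$, and $\rho_i\le\rho_{i+1}$. At most one bin is opened per step, so $T_{i+r}\ge T_i+r$ and $B_{T_i+r}\le i+r$.
\item[(F2)] $X_{t+1}$ enters bin $i$ if and only if $\rho_i(t)<X_{t+1}\le g_i(t)$. It enters a bin of index $\ge i$ if and only if it is an $i$-overflow item. For $i<j$, it enters one of the bins $i,\dots,j-1$ if and only if $\rho_i(t)<X_{t+1}\le\rho_j(t)$.
\item[(F3)] $T_i$ is the first $i$-overflow time, because the first item that no bin of index $<i$ accepts fits into the empty bin $i$. Hence $\rho_i(t)<1$ for $t\ge T_i-1$.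
\item[(F4)] $CB_n\ge\sum_{t\le n}X_t$. So all $T_i$ are finite almost surely, and there are infinitely many $i$-overflow times, among them $T_i,T_{i+1},\dots$.
\item[(F5)] The first $k$ of the $i$-overflow items all enter bin $i$. Indeed, before the $r$-th one, bin $i$ holds at most $r-1$ items, so its gap is at least $C-(r-1)\ge1$ for $r\le k$.
\end{itemize}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1cm,y=2.6cm]
\fill[gray!20] (0.7,0) rectangle (1.3,0.35) (1.7,0) rectangle (2.3,0.2) (2.7,0) rectangle (3.3,0.6) (3.7,0) rectangle (4.3,0.5) (4.7,0) rectangle (5.3,0.85) (5.7,0) rectangle (6.3,1.4);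
\fill[gray!75] (0.7,0) rectangle (1.3,0.35) (2.7,0.35) rectangle (3.3,0.6) (4.7,0.6) rectangle (5.3,0.85) (5.7,0.85) rectangle (6.3,1);
\draw[very thick] (0.5,0)--(1.5,0)--(1.5,0.35)--(3.5,0.35)--(3.5,0.6)--(5.5,0.6)--(5.5,0.85)--(6.5,0.85) node[right]{$\rho_i$};
\draw[dashed] (0.5,1) node[left]{$1$}--(6.5,1);
\draw (0.5,0) node[left]{$0$}--(6.5,0);
\path (1,0) node[below]{$1$} (2,0) node[below]{$2$} (3,0) node[below]{$3$} (4,0) node[below]{$4$} (5,0) node[below]{$5$} (6,0) node[below]{$6$} (6,1.4) node[above]{$C$};
\end{tikzpicture}
\caption{Five opened bins and one unopened bin. The height of column $i$ is the gap $g_i$ of bin $i$, and the thick staircase is the barrier $\rho_i=\max_{l<i}g_l$. The dark part of column $i$ is the set of item sizes in $(0,1)$ that First Fit sends to bin $i$; the dark parts partition $(0,1)$. Bins $2$ and $4$ lie below their barriers and cannot receive the next item.}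
\label{fig:barrier}
\end{figure}

Recall that a stopping time $\tau$ is a random time with $\{\tau=t\}\in\mathcal F_t$ for all $t$, and that on $\{\tau<\infty\}$ the item $X_{\tau+1}$ is uniform on $(0,1)$ given $\mathcal F_\tau$. The times $T_i+r$, $r\ge0$, are stopping times. We write $\mathrm{Bin}(J,p)$ for a binomial variable with $J$ trials and success probability $p$. A barrier that is bounded away from $1$ is passed regularly:

\begin{lemma}\label{lem:bin}
Let $\tau$ be a stopping time, $\Delta\in\mathcal F_\tau$ an event on which $\tau<\infty$, and $j$ an $\mathcal F_\tau$-measurable index with $\rho_j(\tau)\le1-p$ on $\Delta$. Then the probability that $\Delta$ occurs and $(\tau,\tau+J]$ contains fewer than $a$ $j$-overflow times is at most $b(J,a):=\mathbb{P}(\mathrm{Bin}(J,p)<a)$.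
\end{lemma}

\begin{proof}
We show by induction on $J$, for all $\tau$ and $a$, that the conditional probability given $\mathcal F_\tau$ is at most $b(J,a)$ on $\Delta$. The case $J=0$ is an equality. Given $\mathcal F_\tau$, the time $\tau+1$ is a $j$-overflow time with probability $p'=1-\rho_j(\tau)\ge p$, and $\rho_j(\tau+1)\le1-p$ by (F1). The induction hypothesis at $\tau+1$ bounds the conditional probability by $p'\,b(J-1,a-1)+(1-p')\,b(J-1,a)$. As $b(J-1,a-1)\le b(J-1,a)$, this is at most the same expression with $p$ for $p'$, which equals $b(J,a)$.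
\end{proof}

If Theorem~\ref{thm:main} fails for $u$, then $\liminf_n\mathbb{E}W_n/n=0$, that is:

\begin{itemize}
\item[(Z)] there is an infinite set $\mathcal N$ of integers with $\mathbb{E}W_n/n\to0$ along $n\in\mathcal N$.
\end{itemize}

We shall derive a contradiction from (Z). All averages will be taken over bins that are opened, with high probability, well before time $n$. For $\kappa\in(0,\frac14)$ let
\[
N=N_n=\Big\lfloor\frac{(1-\kappa)n}{2C}\Big\rfloor,\qquad \Omega_n=\{T_{N+1}+\sqrt n\le n\}.
\]
With $t=\lfloor n-\sqrt n\rfloor$ we have $\Omega_n=\{B_t\ge N+1\}$. By (F4) and the law of large numbers, $B_t\ge C^{-1}\sum_{r\le t}X_r\sim n/(2C)$ almost surely. Therefore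
\begin{equation}\label{eq:omega}
\mathbb{P}(\Omega_n)\to1,\qquad \frac nN\to\frac{2C}{1-\kappa}\le\frac83\,C .
\end{equation}

\section{Sublinear waste bounds the exposure}\label{sec:exposure}

Let $\varepsilon\in(0,1)$. Bin $i$ is \emph{$\varepsilon$-exposed} at time $t$ if
\[
g_i(t)\le1\qquad\text{and}\qquad g_i(t)-\rho_i(t)\ge\varepsilon .
\]
By (F2) such a bin receives every item in $(g_i(t)-\varepsilon,g_i(t)]$, and each such item leaves a gap smaller than $\varepsilon$; the condition $g_i(t)\le1$ guarantees that these sizes occur. Gaps smaller than $\varepsilon$ can be filled only by items smaller than $\varepsilon$, which bring a volume of $\varepsilon^2/2$ per step on average. One exposed bin produces small gaps at the same rate. So a second exposed bin produces waste.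

\begin{lemma}\label{lem:exposure}
Let $S_i^{\varepsilon}(n)$ be the number of times $t\in\{0,\dots,n-1\}$ at which bin $i$ is $\varepsilon$-exposed. Then
\[
\sum_i\mathbb{E}S_i^{\varepsilon}(n)\ \le\ n+2\varepsilon^{-2}\,\mathbb{E}W_n .
\]
\end{lemma}

\begin{proof}
Let $\phi(y)=y\,\mathbf 1\{y<\varepsilon\}$ and $\Phi_t=\sum_i\phi(g_i(t))$, the total length of the gaps smaller than $\varepsilon$. Unopened bins contribute $0$ because $C>\varepsilon$, so $\Phi_0=0$ and $0\le\Phi_t\le W_t$. We bound $\mathbb{E}[\Phi_{t+1}-\Phi_t\mid\mathcal F_t]$ from below, splitting according to the bin that receives $X_{t+1}$.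

If this bin has gap $<\varepsilon$, then $\Phi$ changes by $-X_{t+1}$ and $X_{t+1}<\varepsilon$. All such bins together contribute at least $-\int_0^\varepsilon x\,dx=-\varepsilon^2/2$. If the receiving bin $i$ has gap $\ge\varepsilon$, then $\Phi$ changes by $\phi(g_i(t)-X_{t+1})\ge0$. An $\varepsilon$-exposed bin $i$ is of this kind, the interval $(\rho_i(t),g_i(t)]$ lies in $(0,1]$, and its contribution is
\[
\int_{\rho_i(t)}^{g_i(t)}\phi(g_i(t)-x)\,dx=\int_0^{g_i(t)-\rho_i(t)}\phi(y)\,dy\ \ge\ \int_0^\varepsilon y\,dy=\frac{\varepsilon^2}2 .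
\]
Hence $\mathbb{E}[\Phi_{t+1}-\Phi_t\mid\mathcal F_t]\ge\frac{\varepsilon^2}2(\nu_t-1)$, where $\nu_t$ is the number of $\varepsilon$-exposed bins at time $t$. Summing over $t<n$ gives $\frac{\varepsilon^2}2\big(\sum_i\mathbb{E}S_i^\varepsilon(n)-n\big)\le\mathbb{E}\Phi_n\le\mathbb{E}W_n$.
\end{proof}

Under (Z) the right side is $n+o(n)$ along $\mathcal N$ for each fixed $\varepsilon$, and the leading term does not depend on $\varepsilon$. Shared among about $n/(2C)$ bins, this leaves each bin a mean $\varepsilon$-exposed time of about $2C$, \emph{however small $\varepsilon$ is}. This is the only way in which (Z) is used.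

\section{A frozen barrier: the case $u=1/2$ by hand}\label{sec:frozen}

Let $C=2$, and pretend that the barrier of a bin $j$ is frozen: $\rho_j(t)=m$ for all $t\ge T_j-1$. This cannot happen, since barriers tend to $0$ by Section~\ref{sec:intro}, and nothing in this section is used later. In the frozen model each step is a $j$-overflow time with probability $1-m$, and the $j$-overflow items are independent and uniform on $(m,1)$. By (F5) the first two of them, $X$ and $X'$, enter bin $j$ and leave the gap $\Gamma=2-X-X'$.

\emph{Low barrier.} Take $m=\frac12$. Then $1-\Gamma$ is the sum of two independent uniform variables on $(0,\frac12)$, so $\Gamma$ has the density $4\min(y,1-y)$ on $(0,1)$, which equals $2-4\alpha$ at $y=\frac12+\alpha$. A bin with gap $\frac12+\alpha$ receives the next item with probability $\alpha$, so it keeps this gap for a mean time $1/\alpha$, and it is $\varepsilon$-exposed during that time if $\alpha\ge\varepsilon$. The mean $\varepsilon$-exposed time of bin $j$ is therefore at least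
\[
\int_\varepsilon^{1/2}(2-4\alpha)\,\frac{d\alpha}\alpha=2\log\frac1{2\varepsilon}-2+4\varepsilon ,
\]
which tends to infinity as $\varepsilon\to0$. Lemma~\ref{lem:exposure} allows about $2C=4$. The same divergence occurs for every $m\in(0,\frac23)$: the density of $\Gamma$ is continuous and positive on $(0,2-2m)$, and this interval contains $m$. So under (Z) such barrier levels are rare.

\emph{High barrier.} For $m>\frac23$ we have $\Gamma<2-2m<m$: the bin drops below its barrier and the argument above gives nothing. But now overflow is slow. The interval $(T_j,T_{j+1}]$ contains at least two $j$-overflow times, namely the arrival of $X'$ and $T_{j+1}$ itself, and each takes a mean time $1/(1-m)>3$. So consecutive bins are opened more than $6$ steps apart on average, whereas by (F4) a volume of $\frac12$ per step needs a new bin of capacity $2$ every $4$ steps. This half of the argument does not use (Z).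

Four things have to be repaired to turn this into a proof.
\begin{enumerate}
\item The barrier moves. It is monotone with total variation at most $1$ after $T_i$, so among many successive time scales there is one, $[T_i+H,T_i+H']$, on which it drops by at most a small $\eta$ for most $i$ (Proposition~\ref{prop:plateau}).
\item At time $T_i+H$ bin $i$ is no longer empty. We use the next bin $j$ to be opened, and first push the gaps of the bins $i,\dots,j-1$ down to the level of $\rho_i$ (Step~1 of Lemma~\ref{lem:core}).
\item The divergence comes from distances $\alpha$ far smaller than $\eta$. We find a stretch of $Q$ steps in which $\rho_j$ drops by at most $1/Q$, and measure $\alpha$ from its level there (Step~3 of Lemma~\ref{lem:core}).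
\item Both the plateau and this stretch depend on the future of the barrier. We need the law of the overflow items conditioned on that future (Lemma~\ref{lem:cond}).
\end{enumerate}

\section{Conditioning on the whole history of the older bins}\label{sec:cond}

The bins of index $<j$ evolve without knowing the sizes of the $j$-overflow items. So one can reveal their past and future and keep those sizes independent. Fix $j$ and erase the sizes:
\[
Y^{(j)}_t=\begin{cases}X_t&\text{if }X_t\le\rho_j(t-1),\\ \star&\text{otherwise,}\end{cases}\qquad\quad \mathcal G_j=\sigma\big(Y^{(j)}_1,Y^{(j)}_2,\dots\big).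
\]

\begin{lemma}\label{lem:cond}
\begin{itemize}
\item[(i)] The processes $g_l$ $(l<j)$ and $\rho_l$ $(l\le j)$, the $j$-overflow times and $T_j$ are $\mathcal G_j$-measurable.
\item[(ii)] Given $\mathcal G_j$, the $j$-overflow items are independent, and the one at time $t$ is uniform on $(\rho_j(t-1),1)$. In particular its conditional density is at least $1$ on this interval.
\item[(iii)] $\mathcal G_i\subset\mathcal G_j$ for $i<j$.
\end{itemize}
\end{lemma}

\begin{proof}
Write $Y_t=Y^{(j)}_t$.

(i) If $Y_t=\star$, no gap $g_l$ with $l<j$ changes at time $t$. Otherwise $X_t=Y_t$ enters the first bin $l<j$ with $g_l(t-1)\ge Y_t$. By induction, $Y_1,\dots,Y_t$ determine $g_l(t)$ for $l<j$, hence $\rho_l(t)$ for $l\le j$. The $j$-overflow times are the $t$ with $Y_t=\star$, and $T_j$ is the first of them by (F3).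

(ii) Enlarge the probability space by independent uniform variables $U'_1,U'_2,\dots$ on $(0,1)$, independent of the items. Let $U_t=(X_t-\rho_j(t-1))/(1-\rho_j(t-1))$ if $Y_t=\star$, in which case $\rho_j(t-1)<1$, and $U_t=U'_t$ otherwise. Let $\mathcal H_t=\sigma(X_r,U'_r:r\le t)$. Given $\mathcal H_{t-1}$ and $Y_t$, the variable $U_t$ is uniform on $(0,1)$, in both cases $Y_t=\star$ and $Y_t\ne\star$. The conditional law of $Y_t$ given $\mathcal H_{t-1}$ depends only on $\rho_j(t-1)$, which is a function of $Y_1,\dots,Y_{t-1}$ by (i). Thus, for measurable sets $A$ and $A'\subset(0,1)$,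
\[
\mathbb{P}(Y_t\in A,\ U_t\in A'\mid\mathcal H_{t-1})=K_t(Y_1,\dots,Y_{t-1};A)\,|A'|
\]
for a function $K_t$, where $|A'|$ is Lebesgue measure. Suppose that $U_1,\dots,U_{t-1}$ are independent uniform variables, independent of $(Y_1,\dots,Y_{t-1})$. For bounded $a=a(Y_1,\dots,Y_{t-1})$ and $a'=a'(U_1,\dots,U_{t-1})$ we get
\[
\mathbb{E}\big[a\,\mathbf 1_A(Y_t)\,a'\,\mathbf 1_{A'}(U_t)\big]=\mathbb{E}[a\,K_t\,a']\,|A'|=\mathbb{E}[a\,K_t]\;\mathbb{E}[a']\;|A'|=\mathbb{E}[a\,\mathbf 1_A(Y_t)]\;\mathbb{E}[a']\;|A'| ,
\]
which is the same statement for $t$. Hence $(U_t)_{t\ge1}$ is a sequence of independent uniform variables, independent of $\mathcal G_j$. At $j$-overflow times $X_t=\rho_j(t-1)+(1-\rho_j(t-1))U_t$, and (ii) follows from (i).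

(iii) By (i), $\rho_i$ is $\mathcal G_j$-measurable. Since $\rho_i\le\rho_j$, we have $Y^{(i)}_t=Y_t$ if $Y_t\ne\star$ and $Y_t\le\rho_i(t-1)$, and $Y^{(i)}_t=\star$ otherwise.
\end{proof}

\section{Landing levels}\label{sec:landing}

For which barrier levels $m$ can the gap of a fresh bin land just above $m$ with positive density? The bin sees only items in $(m,1)$. Let it receive $q$ items of size near $c\in(m,1)$, leaving a gap near $C-qc$; we take $q\le k$ so that they fit by (F5). One more item brings the gap to $m$ if its size $C-qc-m$ lies in $(m,1)$. This defines the set of \emph{landing levels}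
\[
\mathcal L=\big\{m\in[0,1):\ \text{there are } q\in\{0,\dots,k\},\ c\in(m,1)\text{ with } 2m<C-qc<1+m\big\}.
\]

\begin{lemma}\label{lem:L}
\begin{itemize}
\item[(a)] If $k\ge2$, then $[0,\frac k{k+1})\subset\mathcal L$.
\item[(b)] If $k=1$, then $[0,\frac C3)\cup(C-1,\frac C2)\subset\mathcal L$.
\end{itemize}
\end{lemma}

\begin{proof}
For $q\ge1$, the value $C-qc$ runs through $(C-q,C-qm)$ as $c$ runs through $(m,1)$. This interval meets $(2m,1+m)$ if and only if
\begin{equation}\label{eq:q}
C-q<1+m\qquad\text{and}\qquad (q+2)m<C .
\end{equation}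
(a) Let $m<\frac k{k+1}$. If $m>f$, take $q=k-1\ge1$: then $C-q=1+f<1+m$ and $(q+2)m=(k+1)m<k\le C$. If $m\le f$, take $q=k$: then $C-q=f<1+m$ and $(q+2)m=(k+1)m+m<k+f=C$.

(b) For $m<C/3$ take $q=1$ in \eqref{eq:q}, where $C-1<1$. For $C-1<m<C/2$ take $q=0$ and any $c\in(m,1)$.
\end{proof}

The probabilistic estimates need the inequalities with room to spare, uniformly in $m$. Let $\mathcal K\subset\mathcal L$ be compact. For $m_0\in\mathcal K$ choose $(q,c)$ as in the definition and let $3\xi_0>0$ be the smallest slack in the four inequalities $m_0<c<1$ and $2m_0<C-qc<1+m_0$. For $|m-m_0|<\xi_0$ the same pair satisfies them with slack at least $\xi_0$. Finitely many such neighborhoods cover $\mathcal K$. So there are a \emph{margin} $\xi=\xi(\mathcal K)>0$ and a finite list of pairs such that every $m\in\mathcal K$ has a pair $(q,c)$ in the list with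
\begin{equation}\label{eq:margin}
m+\xi\le c\le1-\xi,\qquad 2m+\xi\le C-qc\le1+m-\xi .
\end{equation}
We always use the first such pair in the list, which is a Borel function of $m$. From \eqref{eq:margin}, $1-m\ge2\xi$ on $\mathcal K$, and so $\xi\le\frac12$.

\section{A plateau at a landing level creates exposure}\label{sec:core}

The next lemma is the rigorous form of the low-barrier computation. It does not use (Z).

\begin{lemma}\label{lem:core}
Let $\mathcal K\subset\mathcal L$ be compact with margin $\xi$, let $0<\eta\le\xi/8$, $\kappa>0$, $\Lambda>0$, and let $H\ge0$ be an integer. There are $\varepsilon\in(0,1)$ and an integer $F>H$ such that the following holds for all integers $H'\ge F$ and $i\ge1$. Let $m_i=\rho_i(T_i+H)$,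
\[
\Pi_i=\big\{m_i\in\mathcal K,\ \rho_i(T_i+H')\ge m_i-\eta\big\},
\]
and let $R_i$ be the number of pairs $(j,t)$ with $i<j\le i+H+1$ and $T_i\le t<T_i+H'$ such that bin $j$ is $\varepsilon$-exposed at time $t$. Then
\[
\mathbb{E}R_i\ \ge\ \Lambda\big(\mathbb{P}(\Pi_i)-\kappa/2\big).
\]
\end{lemma}

The proof prescribes windows for a bounded number of items, which costs a factor that is tiny but depends only on $H$ and $\xi$. The logarithm is then made large enough to pay for this factor.

\begin{proof}
\emph{Constants.} Let
\[
s=\frac\xi8,\qquad \beta=\frac\xi{4(k+1)}\le s,\qquad \sigma_{\min}=s\,2^{-H-1},\qquad M=\lceil2C\rceil(H+1),\qquad \delta=\sigma_{\min}^{\,M}.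
\]
Choose an integer $J$ with $\mathbb{P}(\mathrm{Bin}(J,\xi)<M+k+1)\le\delta\kappa/4$, and then an integer $Q>2/s$ with
\begin{equation}\label{eq:Q}
(2\beta)^k\,\delta\;4^{-1-1/\xi}\,\log(sQ/2)\ \ge\ \Lambda .
\end{equation}
Put $\varepsilon=\xi/(2Q^2)\le1/Q$ and $F=H+2J+Q^2$. Fix $H'\ge F$ and $i$, and write $m=m_i$, $t_0=T_i+H$. By Lemma~\ref{lem:cond}(i), $\Pi_i\in\mathcal G_i$. We may assume $\mathbb{P}(\Pi_i)>\kappa/2$.

\medskip
\emph{Step 1: clearing the intermediate bins.} Work on $\{m\in\mathcal K\}$. The \emph{intermediate bins} are the bins $i,\dots,B_{t_0}$; there are at most $H+1$ of them by (F1). Let $j=B_{t_0}+1$ be the next bin. Its barrier is the maximum of $\rho_i$ and of the gaps of the intermediate bins, and we want it close to $m$. A gap slightly above $m$ is hard to hit, so we first choose a scale at which there is none. The $H+2$ intervals $(m+s2^{-r},m+s2^{-r+1}]$, $0\le r\le H+1$, are disjoint, so one of them contains no gap of an intermediate bin at time $t_0$. Let $\sigma=s2^{-r}\in[\sigma_{\min},s]$ be the largest value for which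
\begin{equation}\label{eq:inv}
\text{no intermediate bin has its gap in }(m+\sigma,m+2\sigma].
\end{equation}

Consider the successive $i$-overflow items after time $t_0$; all other items enter bins of index $<i$. As long as some intermediate bin has gap $>m+\sigma$, let $b$ be the lowest such bin and require the next $i$-overflow item to lie in
\[
A=\begin{cases}(g_b-\sigma,\,g_b)&\text{if }g_b\le1,\\[2pt] \{x\in(1-4\sigma,1):\ g_b-x\notin(m+\sigma,m+2\sigma]\}&\text{if }g_b>1.\end{cases}
\]
Suppose \eqref{eq:inv} holds before such a step. In the first case $g_b>m+2\sigma$, so $A\subset(m+\sigma,1)$, and $|A|=\sigma$. In the second case $1-m\ge2\xi\ge16\sigma$ gives $A\subset(m+\sigma,1)$, and $|A|\ge3\sigma$. An item in $A$ exceeds the gap of every bin before $b$: bins of index $<i$ have gap at most $\rho_i\le m$, and intermediate bins before $b$ have gap at most $m+\sigma$. It fits into $b$, so it enters $b$ and no bin is opened. The new gap of $b$ is $<\sigma$ in the first case and avoids $(m+\sigma,m+2\sigma]$ in the second, so \eqref{eq:inv} persists. A step of the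 second kind lowers $g_b$ by more than $1-4\sigma\ge1-\xi/2\ge\frac12$, so each bin needs at most $\lceil2(C-1)\rceil$ such steps, followed by at most one step of the first kind, which finishes it. At most $M$ steps are needed in total.

Let $t_1$ be the time at which the procedure ends with all requirements met ($t_1=t_0$ if there is nothing to do), and $t_1=\infty$ if $m\notin\mathcal K$ or a requirement is violated. This is a stopping time. On $\{t_1<\infty\}$, bin $j$ is unopened at time $t_1$, and
\begin{equation}\label{eq:rhoj}
\rho_j(t)\le m+\sigma,\qquad 1-\rho_j(t)\ge2\xi-\xi/8\ge\xi\qquad (t\ge t_1).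
\end{equation}

To bound the probability of success, condition on $\mathcal G_i$ and on the $i$-overflow items up to time $t_0$; together they determine all items up to $t_0$, hence $m$, $\sigma$ and the intermediate gaps. By Lemma~\ref{lem:cond}(ii) the later $i$-overflow items, which exist by (F4), are conditionally independent with density at least $1$ on $(m,1)$. Each set $A$ is determined by the conditioning and the earlier items of the procedure. So each requirement is met with conditional probability at least $\sigma_{\min}$, and, since $\Pi_i\in\mathcal G_i$,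
\begin{equation}\label{eq:succ}
\mathbb{P}(\Pi_i,\ t_1<\infty)\ \ge\ \delta\,\mathbb{P}(\Pi_i).
\end{equation}

From now on let $j>i$ be a fixed index, and let $D_j$ be the event that $\Pi_i$ holds, $B_{t_0}=j-1$, $t_1\le t_0+J$, and $(t_1,t_1+J]$ contains at least $k+1$ $j$-overflow times. The events $D_j$ are disjoint, and $D_j$ is empty unless $i<j\le i+H+1$. We claim that
\begin{equation}\label{eq:D}
D_j\in\mathcal G_j,\qquad \sum_j\mathbb{P}(D_j)\ \ge\ \delta\big(\mathbb{P}(\Pi_i)-\kappa/2\big),
\end{equation}
and that $m,\sigma,t_1$ are $\mathcal G_j$-measurable on $D_j$.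

For measurability, Lemma~\ref{lem:cond}(i),(iii) shows that $\Pi_i$, $m$, $t_0$ and $\{B_{t_0}=j-1\}=\{T_{j-1}\le t_0<T_j\}$ are $\mathcal G_j$-measurable. On the last event the intermediate bins have index $<j$, so $\sigma$ and the sets $A$ are computed from $\mathcal G_j$-measurable gaps. The procedure can be followed from $Y^{(j)}$ alone: an item with $Y^{(j)}_t\neq\star$ is known exactly, and an item with $Y^{(j)}_t=\star$ before the end violates a requirement, since an item in $A$ enters $b<j$.

For the inequality, remove two events from $\{\Pi_i,\,t_1<\infty\}$. The first is that $m\in\mathcal K$ and $(t_0,t_0+J]$ contains fewer than $M$ $i$-overflow times. By Lemma~\ref{lem:bin} with $\tau=t_0$, $\Delta=\{m\in\mathcal K\}$ and $p=\xi$, its probability is at most $\delta\kappa/4$, and off this event $t_1<\infty$ implies $t_1\le t_0+J$. The second is that $t_1<\infty$ and $(t_1,t_1+J]$ contains fewer than $k+1$ overflow times for the index $B_{t_0}+1$. By Lemma~\ref{lem:bin} with $\tau=t_1$, $\Delta=\{t_1<\infty\}$ and \eqref{eq:rhoj}, its probability is at most $\delta\kappa/4$.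 What remains is contained in $\bigcup_jD_j$, and \eqref{eq:succ} gives \eqref{eq:D}.

\medskip
\emph{Step 2: landing.} Work on $D_j$, conditionally on $\mathcal G_j$. Let $m^-=\max(0,m-\eta)$. By \eqref{eq:rhoj} and $\rho_j(t)\ge\rho_i(t)\ge\rho_i(T_i+H')\ge m-\eta$,
\begin{equation}\label{eq:band}
m^-\le\rho_j(t)\le m+\sigma\qquad (t_1\le t\le T_i+H').
\end{equation}
The lower bound is where the plateau is used. Let $\tau_1<\tau_2<\cdots$ be the $j$-overflow times; $\tau_1=T_j>t_1$. By Lemma~\ref{lem:cond}(ii) and \eqref{eq:rhoj}, the items $X_{\tau_r}$ are conditionally independent with density at least $1$ on $(m+\sigma,1)$.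

Let $(q,c)$ be the pair for $m$, and require $X_{\tau_1},\dots,X_{\tau_q}\in(c-\beta,c+\beta)$. By \eqref{eq:margin} and $\beta,\sigma\le\xi/8$ this interval lies in $(m+\sigma,1)$, so the requirement has conditional probability at least $(2\beta)^q\ge(2\beta)^k$. By (F5) these items enter bin $j$. They leave a gap $\gamma$ with $|\gamma-(C-qc)|\le q\beta\le\xi/4$, so by \eqref{eq:margin}
\[
2m+\tfrac34\xi\ \le\ \gamma\ \le\ 1+m-\tfrac34\xi .
\]
Let $t^*=\tau_{q+1}$. As $q+1\le k+1$, on $D_j$ we have $t^*\le t_1+J\le t_0+2J$. Put $\Gamma=\gamma-X_{t^*}$. For $y\in(m^-,m+\sigma+s)$, the item size $x=\gamma-y$ that gives $\Gamma=y$ satisfies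
\[
x>m+\tfrac34\xi-\sigma-s\ge m+\tfrac12\xi>m+\sigma,\qquad x<\gamma-m^-\le1-\tfrac34\xi+\eta<1,\qquad x<\gamma .
\]
So, given $\mathcal G_j$ and $X_{\tau_1},\dots,X_{\tau_q}$ as required, $\Gamma$ has density at least $1$ on $(m^-,m+\sigma+s)$. When $\Gamma$ lies in this range, $X_{t^*}$ enters bin $j$ and $g_j(t^*)=\Gamma<m+\xi/4<1$.

\medskip
\emph{Step 3: survival.} Let $\rho(r)=\rho_j(t^*+r)$ for $0\le r\le Q^2$. Since $t^*+Q^2\le T_i+F\le T_i+H'$, \eqref{eq:band} applies to all these times. The function $\rho$ is $\mathcal G_j$-measurable and nonincreasing with values in $[0,1)$. Its drops over the $Q$ blocks $[vQ,(v+1)Q]$, $0\le v<Q$, add up to at most $1$. Let $v$ be the first block with $\rho(vQ)-\rho((v+1)Q)\le1/Q$, and let $\bar m=\rho((v+1)Q)\in[m^-,m+\sigma]$. This level is $\mathcal G_j$-measurable, although it lies in the future of $t^*$. Write $\Gamma=\bar m+\alpha$. For $\alpha\in(2/Q,s)$ the value $\bar m+\alpha$ lies in the range of Step~2, so $\alpha$ has conditional density at least $1$ on $(2/Q,s)$.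

Fix such an $\alpha$. The bin may be exposed, and may be hit, before block $v$ begins, so we start counting at the first $r_0$ with $\Gamma-\rho(r_0)\ge\varepsilon$. Since $\Gamma-\rho(vQ)\ge\alpha-1/Q>1/Q\ge\varepsilon$, we have $r_0\le vQ$. Put
\[
r_1=r_0+\lfloor1/\alpha\rfloor\ \le\ vQ+Q/2\ <\ (v+1)Q .
\]
Bin $j$ receives no item in $(t^*,t^*+r_1]$ if and only if $X_{t^*+r+1}\notin(\rho(r),\Gamma]$ for $0\le r<r_1$. Given $\mathcal G_j$ and the $j$-overflow items up to $t^*$, these events are independent by Lemma~\ref{lem:cond}(ii), and the $r$-th one fails with probability $(\Gamma-\rho(r))^+/(1-\rho(r))$ if $t^*+r+1$ is a $j$-overflow time and with probability $0$ otherwise. By \eqref{eq:rhoj} the denominator is at least $\xi$. For $r<r_0$ the numerator is less than $\varepsilon$. For $r_0\le r<r_1$ we have $\rho(r)\ge\bar m$, so the numerator is at most $\alpha$, and $\alpha/\xi\le\frac18$. With $(1-z)^a\ge1-az$ for integers $a\ge0$, and $1-z\ge4^{-z}$ on $[0,\frac12]$ (the left side is the chord of the convex right side), the conditional probability of survival is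 at least
\[
\Big(1-\frac\varepsilon\xi\Big)^{Q^2}\Big(1-\frac\alpha\xi\Big)^{1/\alpha}\ \ge\ \Big(1-\frac{Q^2\varepsilon}\xi\Big)\,4^{-1/\xi}=\tfrac12\,4^{-1/\xi}.
\]
The first factor explains the choice of $\varepsilon$: up to $Q^2$ steps of exposure below $\varepsilon$ must be harmless. On survival, $g_j(t^*+r)=\Gamma\le1$ and $\Gamma-\rho(r)\ge\Gamma-\rho(r_0)\ge\varepsilon$ for $r_0\le r<r_1$, so bin $j$ is $\varepsilon$-exposed at these $\lfloor1/\alpha\rfloor\ge1/(2\alpha)$ times, all of which lie in $[T_i,T_i+H')$.

Let $Z_j$ be the number of these times, with $Z_j=0$ if $D_j$, the requirement of Step~2, $\alpha\in(2/Q,s)$ or survival fails. Integrating over $\alpha$,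
\[
\mathbb{E}Z_j\ \ge\ \mathbb{P}(D_j)\,(2\beta)^k\int_{2/Q}^s\tfrac12\,4^{-1/\xi}\,\frac{d\alpha}{2\alpha}=\mathbb{P}(D_j)\,(2\beta)^k\,4^{-1-1/\xi}\log(sQ/2)\ \ge\ \mathbb{P}(D_j)\,\frac\Lambda\delta
\]
by \eqref{eq:Q}. Since $R_i\ge\sum_jZ_j$, the lemma follows from \eqref{eq:D}.
\end{proof}

\section{Barriers avoid the landing levels}\label{sec:plateau}

The length $F$ of the plateau that Lemma~\ref{lem:core} needs is far larger than its starting point $H$. This is harmless: a bounded monotone function cannot drop by $\eta$ on many disjoint intervals, however fast these grow. The function $\Psi$ below lets us ask for an even longer plateau, which Section~\ref{sec:k1} needs.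

\begin{proposition}\label{prop:plateau}
Assume {\rm(Z)}. Let $\mathcal K\subset\mathcal L$ be compact with margin $\xi$, let $\kappa\in(0,\frac14)$, $0<\eta\le\xi/8$, $H_*\in\mathbb N$ and $\Psi:\mathbb N\to\mathbb N$. Then there are integers $H\ge H_*$ and $H'>H$ with $H'\ge\Psi(H)$, and an infinite set $\mathcal N'\subset\mathcal N$, such that for $n\in\mathcal N'$ and $N=N_n$,
\begin{align}
\frac1N\sum_{i\le N}\mathbb{P}\big(\rho_i(T_i+H)-\rho_i(T_i+H')>\eta\big)&\le\kappa,\label{eq:P1}\\
\frac1N\sum_{i\le N}\mathbb{P}\big(\rho_i(T_i+H)\in\mathcal K\big)&\le2\kappa.\label{eq:P2}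
\end{align}
\end{proposition}

\begin{proof}
For each $H$ let $F(H)$ and $\varepsilon(H)$ be given by Lemma~\ref{lem:core} with $\Lambda=\Lambda(H)=8C(H+1)/\kappa$. Let $H_0=H_*$, $H_{l+1}=\max\{F(H_l),\Psi(H_l)\}$ and $L=\lceil1/(\kappa\eta)\rceil$. None of these depends on $n$. By (F1) and (F3), for every $i$ the drops $d_{i,l}=\rho_i(T_i+H_l)-\rho_i(T_i+H_{l+1})\ge0$ satisfy $\sum_{l<L}d_{i,l}\le1$. So for each $n$ there is $l<L$ with $\frac1N\sum_{i\le N}\mathbb{E}d_{i,l}\le1/L$. Fix an $l$ that works for all $n$ in an infinite set $\mathcal N''\subset\mathcal N$, and put $H=H_l$, $H'=H_{l+1}$, $\varepsilon=\varepsilon(H)$. Markov's inequality $\mathbb{P}(d>\eta)\le\mathbb{E}d/\eta$ gives \eqref{eq:P1} for $n\in\mathcal N''$, since $1/(L\eta)\le\kappa$.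

Let $\Pi_i$ and $R_i$ be as in Lemma~\ref{lem:core}, and let $\sqrt n\ge H'$. On $\Omega_n$, a pair $(j,t)$ counted in $R_i$ with $i\le N$ has $t<T_{N+1}+\sqrt n\le n$, so $t$ is counted in $S_j^\varepsilon(n)$; and a given pair $(j,t)$ is counted in $R_i$ for at most $H+1$ values of $i$. Off $\Omega_n$ we use $R_i\le(H+1)H'$. By Lemma~\ref{lem:exposure},
\[
\sum_{i\le N}\mathbb{E}R_i\ \le\ (H+1)\big(n+2\varepsilon^{-2}\mathbb{E}W_n\big)+N(H+1)H'\,\mathbb{P}(\Omega_n^c).
\]
Divide by $N$ and use Lemma~\ref{lem:core}, (Z) and \eqref{eq:omega}. Along $\mathcal N''$,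
\[
\frac1N\sum_{i\le N}\mathbb{P}(\Pi_i)\ \le\ \frac\kappa2+\frac{\frac83C(H+1)+o(1)}{\Lambda}=\frac\kappa2+\frac\kappa3+o(1),
\]
which is less than $\kappa$ for all large $n\in\mathcal N''$; these $n$ form $\mathcal N'$. If $\rho_i(T_i+H)\in\mathcal K$, then either $\Pi_i$ or the event in \eqref{eq:P1} occurs, and \eqref{eq:P2} follows.
\end{proof}

\section{Bins open too slowly: the case $u\le1/2$}\label{sec:k2}

In the frozen model an overflow item costs a mean time $1/(1-m)$. With a moving barrier we charge this cost to the item itself, as a weight. For an integer \emph{lag} $h\ge0$ let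
\begin{equation}\label{eq:clock}
\mu_t=\begin{cases}\rho_{B_t-h}(t)&\text{if }B_t>h,\\ 0&\text{otherwise,}\end{cases}\qquad\quad w_{t+1}=\frac{\mathbf 1\{X_{t+1}>\mu_t\}}{1-\mu_t}\qquad(t\ge0).
\end{equation}
By (F1) and (F3), $\mu_t\le\rho_{B_t}(t)<1$ when $B_t>h$. As $\mu_t$ is $\mathcal F_t$-measurable, $\mathbb{E}[w_{t+1}\mid\mathcal F_t]=1$, and
\begin{equation}\label{eq:budget}
\sum_{t=1}^n\mathbb{E}w_t=n .
\end{equation}
A contradiction arises if most of the first $N$ bins can be assigned disjoint sets of times in $[1,n]$ whose total weight exceeds $2C$ by a fixed amount.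

\begin{proof}[Proof of Theorem~\ref{thm:main} for $u\le\frac12$]
Here $k\ge2$. Assume (Z). Let $0<\omega<\frac k{k+1}$, $a=\frac k{k+1}-\omega$ and $\mathcal K=[0,a]$, a compact subset of $\mathcal L$ by Lemma~\ref{lem:L}(a). Let $\kappa\in(0,\frac14)$ and $H_*\in\mathbb N$, and apply Proposition~\ref{prop:plateau} with $\eta=\xi(\mathcal K)/8$ and $\Psi\equiv1$. Use the weights \eqref{eq:clock} with $h=0$.

For $t\in(T_j,T_{j+1}]$ we have $B_{t-1}=j$, so $w_t=1/(1-\rho_j(t-1))$ if $t$ is a $j$-overflow time. The first $j$-overflow time is $T_j$, and the first $k$ of the $j$-overflow items enter bin $j$ by (F5). The time $T_{j+1}$ is a $j$-overflow time whose item does not enter bin $j$, so it is the $(k+1)$-st one or a later one. Hence $(T_j,T_{j+1}]$ contains at least $k$ $j$-overflow times.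

Call $j\le N$ \emph{good} if $T_{j+1}\le T_j+H$ and $\rho_j(T_j+H)\notin\mathcal K$. Then $\rho_j(t-1)\ge\rho_j(T_j+H)>a$ for $t\in(T_j,T_{j+1}]$, and the total weight of this interval is at least $k/(1-a)$. On $\Omega_n$ these disjoint intervals lie in $[1,n]$, so at most $n/H$ of them are longer than $H$. By \eqref{eq:P2} the expected number of $j\le N$ with $\rho_j(T_j+H)\in\mathcal K$ is at most $2\kappa N$. With \eqref{eq:budget}, for $n\in\mathcal N'$,
\[
n\ \ge\ \frac k{1-a}\Big[N-N\mathbb{P}(\Omega_n^c)-2\kappa N-\frac nH\Big].
\]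
Divide by $n$, let $n\to\infty$ in $\mathcal N'$, and use \eqref{eq:omega} and $H\ge H_*$:
\[
1\ \ge\ \frac k{1-a}\Big[\frac{(1-\kappa)(1-2\kappa)}{2C}-\frac1{H_*}\Big].
\]
This holds for all admissible $\omega,\kappa,H_*$. Letting $\omega,\kappa\to0$ and $H_*\to\infty$ gives $2C\ge k(k+1)$. But $2C<2(k+1)\le k(k+1)$ because $k\ge2$, a contradiction.
\end{proof}

\section{Bins open too slowly: the case $1/2<u<1$}\label{sec:k1}

Now $1<C<2$ and $k=1$. By Lemma~\ref{lem:L}(b) a barrier level $m\notin\mathcal L$ is either \emph{high}, $m\ge C/2$, or \emph{middle}, $C/3\le m\le C-1$. Middle levels exist exactly when $C\ge\frac32$, that is $u\le\frac23$, and by \eqref{eq:q} and the case $q=0$ of the definition they do lie outside $\mathcal L$. In the frozen model a high barrier makes the opening item cost at least $1/(1-C/2)$, which exceeds $2C$. For a middle barrier the bound $1/(1-C/3)$ on this cost is less than $2C$, since $2C(3-C)\ge4>3$ on $[1,2]$, so the count of Section~\ref{sec:k2} is not enough. But the opening item is smaller than $1$, so it leaves a gap above $C-1\ge m$.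 The bin stays above its barrier and receives a second item, and two items cost at least $2/(1-C/3)>2C$.

The second item may arrive after several later bins have been opened, and it need not pass the barrier of the newest bin. To give it weight, we use a lag $h$ longer than the waiting time for it. The weights of bin $j$ are then governed by the barrier of the older bin $i_0=j-h-1$, while the arrival of the second item is governed by the barrier of $j$. The link between the two is that the $h+1$ bins from $i_0$ to $j-1$ hold a bounded number of large items, so $\rho_j$ comes down to $\rho_{i_0}$ within a bounded time, which must fit into the plateau.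

\begin{proof}[Proof of Theorem~\ref{thm:main} for $\frac12<u<1$]
Assume (Z). Let $0<\omega<\min\{(2-C)/8,\ C/24\}$, so that
\begin{equation}\label{eq:om}
C-1+3\omega<\tfrac C2-\omega,\qquad 2-C-\omega\ge\omega,\qquad \tfrac C3-2\omega\ge\tfrac C4 .
\end{equation}
Let $\mathcal K=[0,\frac C3-\omega]\cup[C-1+\omega,\frac C2-\omega]$, a compact subset of $\mathcal L$. Every $m\in[0,1)\setminus\mathcal K$ is \emph{high}, now meaning $m>\frac C2-\omega$, or \emph{middle}, now meaning $\frac C3-\omega<m<C-1+\omega$. Let $\eta=\min\{\omega,\xi(\mathcal K)/8\}$, let $V$ be an integer with $(1-\omega)^V\le\omega$, and for given $H$ let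
\[
h=H+V,\qquad H_2=\lceil3(h+1)/\omega^2\rceil\ge h,\qquad R=\lceil(h+1)/\omega\rceil,\qquad \Psi(H)=H_2+R .
\]
Let $\kappa\in(0,\frac14)$, apply Proposition~\ref{prop:plateau} with these data and $H_*=1$, and use the weights \eqref{eq:clock} with lag $h$. Put $m_i=\rho_i(T_i+H)$, and for $h+2\le j\le N$ put $i_0=j-h-1\ge1$.

\medskip
\emph{Good indices.} Call $j\in[h+2,N]$ \emph{good} if the following hold.
\begin{itemize}
\item[(G1)] For $i=i_0$ and $i=j$: $m_i\notin\mathcal K$ and $\rho_i(T_i+H')\ge m_i-\eta$.
\item[(G2)] $T_j-T_{i_0}\le R$.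
\item[(G3)] $X_{T_j}\le1-3\omega$.
\item[(G4)] $\rho_{i_0}(T_j+H_2)<C/4$, or $\rho_j(t)\le\rho_{i_0}(t)+\omega$ for some $t\in[T_j,T_j+H_2)$.
\item[(G5)] If $m_j<C-1+\omega$ and $X_{T_j}\le1-3\omega$, then bin $j$ receives a second item by time $T_j+h$.
\end{itemize}
We bound the expected number of indices that violate each condition on $\Omega_n$, for $n\in\mathcal N'$.

(G1): at most $6\kappa N$, by \eqref{eq:P1} and \eqref{eq:P2}, used once for $i_0$ and once for $j$.

(G2): each difference $T_{l+1}-T_l$ occurs in at most $h+1$ of the differences $T_j-T_{j-h-1}$, so their sum is at most $(h+1)T_N\le(h+1)n$ on $\Omega_n$. At most $(h+1)n/R\le\omega n$ of them exceed $R$.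

(G3): on $\Omega_n$ the times $T_j$, $j\le N$, are distinct and at most $n$, so the bound is $\mathbb{E}\#\{t\le n:X_t>1-3\omega\}=3\omega n$.

(G4): let $\zeta$ be the first $t\ge T_j$ with $\rho_j(t)\le\rho_{i_0}(t)+\omega$ or $\rho_{i_0}(t)<C/4$, or $T_j+H_2$ if that is smaller; it is a stopping time. If $T_j\le t<\zeta$, the interval $(\rho_{i_0}(t),\rho_j(t)]$ lies in $(C/4,1)$ by (F3) and has length more than $\omega$. An item $X_{t+1}$ in it is larger than $C/4$ and enters one of the $h+1$ bins $i_0,\dots,j-1$ by (F2), each of which holds at most $3$ such items. Therefore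
\[
\omega\,\mathbb{E}(\zeta-T_j)\ \le\ \mathbb{E}\sum_{r=0}^{H_2-1}\mathbf 1\{T_j+r<\zeta\}\,\mathbf 1\big\{\rho_{i_0}(T_j+r)<X_{T_j+r+1}\le\rho_j(T_j+r)\big\}\ \le\ 3(h+1).
\]
If (G4) fails, then $\rho_{i_0}(t)\ge C/4$ for all $t\le T_j+H_2$ by monotonicity, so $\zeta-T_j=H_2$. By Markov's inequality this has probability at most $3(h+1)/(\omega H_2)\le\omega$. The bound is $\omega N$.

(G5): the hypothesis of (G5) is an event in $\mathcal F_{T_j+H}$. On it, at a time $t\ge T_j+H$ at which bin $j$ holds one item, $g_j(t)\ge C-1+3\omega$ and $\rho_j(t)\le m_j<C-1+\omega$. So $X_{t+1}$ enters bin $j$ with conditional probability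
\[
\min(g_j(t),1)-\rho_j(t)\ \ge\ \min(2\omega,\ 2-C-\omega)\ \ge\ \omega
\]
by \eqref{eq:om}. All $V$ steps in $(T_j+H,T_j+h]$ miss with probability at most $(1-\omega)^V\le\omega$. The bound is $\omega N$.

In total, the expected number of indices that are not good, on $\Omega_n$, is at most $6\kappa N+4\omega n+2\omega N$.

\medskip
\emph{The weight of a good index.} Let $j$ be good. By (G2), $T_j+H_2\le T_{i_0}+R+H_2\le T_{i_0}+H'$, and $T_j\ge T_{i_0}+h+1>T_{i_0}+H$ by (F1). So (G1) and monotonicity give
\begin{equation}\label{eq:i0}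
\rho_{i_0}(t)\ge m_{i_0}-\omega\quad(t\le T_j+H_2),\qquad\quad \rho_{i_0}(t)\le m_{i_0}\quad(t\ge T_j).
\end{equation}
At the opening time, $B_{T_j-1}=j-1>h$, so $\mu_{T_j-1}=\rho_{i_0}(T_j-1)\le\rho_j(T_j-1)<X_{T_j}$. By \eqref{eq:i0},
\begin{equation}\label{eq:w1}
w_{T_j}\ \ge\ \frac1{1-m_{i_0}+\omega}.
\end{equation}
By (G1), $m_{i_0}$ is high or middle. If it is high, then $w_{T_j}\ge1/(1-\frac C2+2\omega)$.

Suppose that $m_{i_0}$ is middle. We first show that $m_j$ is middle. By \eqref{eq:i0} and \eqref{eq:om}, $\rho_{i_0}(T_j+H_2)>\frac C3-2\omega\ge\frac C4$, so (G4) provides $t\in[T_j,T_j+H_2)$ with $\rho_j(t)\le\rho_{i_0}(t)+\omega\le m_{i_0}+\omega<C-1+2\omega$. As $t\le T_j+H_2\le T_j+H'$, condition (G1) for $j$ gives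
\[
m_j\ \le\ \rho_j(T_j+H')+\eta\ \le\ \rho_j(t)+\omega\ <\ C-1+3\omega\ <\ \tfrac C2-\omega .
\]
So $m_j$ is not high, and $m_j\notin\mathcal K$; hence it is middle, and $m_j<C-1+\omega$. By (G3) and (G5), bin $j$ receives its second item at a time $T'_j\in(T_j,T_j+h]$. By (F1), $j\le B_{T'_j-1}\le j+h-1$, so $l=B_{T'_j-1}-h$ satisfies $i_0<l<j$, and $\mu_{T'_j-1}=\rho_l(T'_j-1)$. By (F2), (F1) and \eqref{eq:i0}, with $T'_j\le T_j+h\le T_j+H_2$,
\[
X_{T'_j}>\rho_j(T'_j-1)\ \ge\ \mu_{T'_j-1}\ \ge\ \rho_{i_0}(T'_j-1)\ \ge\ m_{i_0}-\omega .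
\]
Thus $w_{T'_j}$ also satisfies the bound \eqref{eq:w1}, and $w_{T_j}+w_{T'_j}\ge2/(1-\frac C3+2\omega)$.

\medskip
\emph{Counting.} The times $T_j$ and $T'_j$ are all distinct, since their items are first or second items of distinct bins. On $\Omega_n$ they are at most $T_{N+1}+h\le n$ once $\sqrt n\ge h$. With
\[
w_*=\min\Big\{\frac1{1-\frac C2+2\omega},\ \frac2{1-\frac C3+2\omega}\Big\},
\]
identity \eqref{eq:budget} gives, for large $n\in\mathcal N'$,
\[
n\ \ge\ w_*\big[N-(h+1)-N\mathbb{P}(\Omega_n^c)-6\kappa N-4\omega n-2\omega N\big].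
\]
Divide by $n$ and let $n\to\infty$ in $\mathcal N'$; by \eqref{eq:omega},
\[
1\ \ge\ w_*\Big[\frac{(1-\kappa)(1-6\kappa-2\omega)}{2C}-4\omega\Big].
\]
Letting $\kappa,\omega\to0$, we obtain
\[
2C\ \ge\ \min\Big\{\frac2{2-C},\ \frac6{3-C}\Big\}.
\]
But $C(2-C)=1-(C-1)^2<1$ gives $\frac2{2-C}>2C$, and $C(3-C)\le\frac94<3$ gives $\frac6{3-C}>2C$. This contradiction completes the proof of Theorem~\ref{thm:main}.
\end{proof}

\begin{remark}
The inequality $C(2-C)<1$ is where the argument breaks down at $u=1$. For $C=1$ it becomes an equality: items that pass a barrier at level $\frac12$ arrive at rate $\frac12=\frac1{2C}$, which is exactly the rate at which bins must be opened.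
\end{remark}

\begin{thebibliography}{1}

\bibitem{source}
\texttt{http://repository.cmu.edu/cgi/viewcontent.cgi?\allowbreak article=2654\&context=compsci}

\end{thebibliography}
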